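\title{Berge 4-cycles in triple systems: mixing triangles with doubled vertices}

\begin{abstract}
Let $\operatorname{ex}_3(n,\mathcal{BC}_4)$ be the largest number of hyperedges in a 3-uniform hypergraph on $n$ vertices with no Berge cycle of length 4. We disprove the conjecture that $\operatorname{ex}_3(n,\mathcal{BC}_4)=(1+o(1))\,n^{3/2}/(3\sqrt3)$ by constructing, for infinitely many $n$, such hypergraphs with $\bigl(\frac{13}{30\sqrt5}+o(1)\bigr)n^{3/2}$ hyperedges. The construction starts from a $C_4$-free graph over a field of characteristic 2 whose triangles are governed by the equation $v+w+y=0$, doubles the vertices whose label lies in a subspace of codimension 2, and places one or two hyperedges on each triangle. We also show that the conjectured value is exceeded by a constant factor on a set of $n$ of positive lower logarithmic density, and that no other choice of the doubled labels gives a constant above $0.19382\ldots$.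
\end{abstract}

\section{Introduction}

A hypergraph is \emph{3-uniform} if each of its hyperedges is a set of three vertices. A \emph{Berge cycle of length $\ell$} consists of $\ell$ distinct vertices $v_1,\dots,v_\ell$ and $\ell$ distinct hyperedges $e_1,\dots,e_\ell$ with $\{v_i,v_{i+1}\}\subseteq e_i$ for all $i$, indices taken modulo $\ell$. If all hyperedges have two elements, this is an ordinary cycle in a graph. For triples, each edge of the cycle is enlarged by a third vertex, which may lie on the cycle or off it, so many different hypergraphs are Berge cycles of the same length. We write $\mathcal{BC}_4$ for the class of Berge cycles of length 4, call a hypergraph \emph{$\mathcal{BC}_4$-free} if it contains none of them, and let $\operatorname{ex}_3(n,\mathcal{BC}_4)$ be the maximum number of hyperedges of a $\mathcal{BC}_4$-free 3-uniform hypergraph on $n$ vertices. As for 4-cycles in graphs, the order of magnitude is $n^{3/2}$, and the question is the constant. The bounds recorded in \cite{schedule} are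
\[
(1-o(1))\frac{n^{3/2}}{3\sqrt3}\ \le\ \operatorname{ex}_3(n,\mathcal{BC}_4)\ \le\ (1+o(1))\frac{n^{3/2}}{\sqrt{10}},
\]
and Conjecture 2 of \cite{schedule} states that the lower bound is the truth:
\begin{equation}\label{eq:conj}
\operatorname{ex}_3(n,\mathcal{BC}_4)=(1+o(1))\frac{n^{3/2}}{3\sqrt3}\qquad(n\to\infty).
\end{equation}
We show that \eqref{eq:conj} is false.

\begin{theorem}\label{thm:main}
Let $q=2^k$ with $k\ge3$, and put
\[
n_q=q\Bigl(\frac{5q}{4}-2\Bigr),\qquad h_q=q\Bigl(\frac{13q^2}{48}-q+\frac23\Bigr).
\]
There is a 3-uniform hypergraph with $n_q$ vertices and $h_q$ hyperedges that contains no Berge cycle of length 4. Hence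
\[
\limsup_{n\to\infty}\frac{\operatorname{ex}_3(n,\mathcal{BC}_4)}{n^{3/2}}\ \ge\ \frac{13}{30\sqrt5}=0.19379\ldots\ >\ 0.19245\ldots=\frac1{3\sqrt3},
\]
and \eqref{eq:conj} is false.
\end{theorem}

The numbers $n_q$ grow like $4^k$, but the excess over the conjectured value persists on intervals around them. The \emph{lower logarithmic density} of a set $X$ of positive integers is $\liminf_{x\to\infty}\frac1{\log x}\sum_{n\in X,\,n\le x}\frac1n$.

\begin{theorem}\label{thm:intervals}
For all sufficiently large $k$, with $q=2^k$, and every integer $n\in[0.996\,n_q,\,1.004\,n_q]$,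
\[
\operatorname{ex}_3(n,\mathcal{BC}_4)\ \ge\ 1.0005\,\frac{n^{3/2}}{3\sqrt3}.
\]
So the conjectured value is exceeded by a constant factor on a set of $n$ of positive lower logarithmic density.
\end{theorem}

A $C_4$-free graph can be turned into a $\mathcal{BC}_4$-free hypergraph in two simple ways: by taking its triangles, or by doubling vertices so that edges become triples. Section~\ref{sec:doubling} shows that these give at best the constants $1/6$ and $1/(3\sqrt3)$, and that they can be mixed in a single graph; the mixture is good when a small set of doubled vertices meets many triangles. Section~\ref{sec:graph} describes a graph whose triangles are controlled by a linear equation, and Section~\ref{sec:main} doubles along a subspace and proves Theorem~\ref{thm:main}. Section~\ref{sec:intervals} proves Theorem~\ref{thm:intervals}. Theorem~\ref{thm:limit} in Section~\ref{sec:limit} shows that the choice of the subspace is nearly optimal for this method. We do not determine the true constant: the limit superior in Theorem~\ref{thm:main} lies between $0.19379\ldots$ and $1/\sqrt{10}$.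

\section{Hypergraphs over a $C_4$-free graph}\label{sec:doubling}

A simple graph is \emph{$C_4$-free} if it has no 4-cycle as a subgraph, induced or not; equivalently, any two distinct vertices have at most one common neighbor. In particular every edge lies in at most one triangle, so \emph{the triangles of a $C_4$-free graph are pairwise edge-disjoint}. The exponent $3/2$ comes from the following count.

\begin{lemma}\label{lem:count}
Let $G$ be $C_4$-free, let $X,Y\subseteq V(G)$ be nonempty, and let $d(x)$ be the number of neighbors of $x$ in $Y$. Then $\sum_{x\in X}d(x)\le|Y|\sqrt{|X|}+|X|$. In particular, if $G$ has $N$ vertices, it has at most $\frac12(N^{3/2}+N)$ edges and at most $\frac16(N^{3/2}+N)$ triangles.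
\end{lemma}

\begin{proof}
Put $D=\sum_{x\in X}d(x)$. An ordered pair of distinct vertices of $Y$ has at most one common neighbor in $X$, so $\sum_xd(x)(d(x)-1)\le|Y|^2$. By the Cauchy--Schwarz inequality $\sum_xd(x)^2\ge D^2/|X|$, and therefore $D(D-|X|)\le|X||Y|^2$. This fails if $D>|Y|\sqrt{|X|}+|X|$, since then both factors on the left exceed $|Y|\sqrt{|X|}$. For $X=Y=V(G)$ the sum $D$ is twice the number of edges, and edge-disjoint triangles use three edges each.
\end{proof}

\subsection*{Doubling}

Let $G$ be a graph, $B\subseteq V(G)$ and $A=V(G)\setminus B$. To \emph{double} $B$ is to pass to the vertex set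
\[
V_B=A\cup\{b_1,b_2:b\in B\},
\]
with the projection $\pi\colon V_B\to V(G)$ given by $\pi(a)=a$ and $\pi(b_1)=\pi(b_2)=b$. For $x\in V(G)$ let $x^*=x$ if $x\in A$ and $x^*=x_1$ if $x\in B$. A triple $e\subseteq V_B$ \emph{covers} an edge $xy$ of $G$ if $\{x,y\}\subseteq\pi(e)$. Both the gain and the danger of doubling are visible on two triangles.

\begin{example}[the gain]\label{ex:gain}
Let $G$ consist of two triangles $bcd$ and $bxy$ with the common vertex $b$. Taking the triangles as hyperedges gives two hyperedges on five vertices. Now double $b$ and replace each triangle by two triples: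
\[
\{b_1,b_2,c\},\quad\{b_1,b_2,d\},\quad\{b_1,b_2,x\},\quad\{b_1,b_2,y\}.
\]
One new vertex has bought one more hyperedge for each triangle at $b$. There is no Berge 4-cycle, since each vertex $v_i$ of such a cycle lies in two hyperedges $e_{i-1}\ne e_i$, and here only $b_1$ and $b_2$ do.
\end{example}

\begin{example}[the danger]\label{ex:danger}
In the same graph double both $b$ and $c$. The third edge $cd$ of the triangle $bcd$ can now carry a triple of its own. Take
\[
f=\{b_1,b_2,x\},\quad e'=\{b_1,b_2,c_1\},\quad e''=\{c_1,c_2,d\},\quad e=\{b_1,b_2,d\}.
\]
The vertices $b_2,b_1,c_1,d$ with the hyperedges $f,e',e'',e$ form a Berge 4-cycle (Figure~\ref{fig:danger}). The step from $b_2$ to $b_1$ is invisible in $G$, so a triangle of $G$ has lifted to a cycle of length 4.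
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (0,0)--(-1.5,-0.8)--(-1.5,0.8);
\draw[thick] (0,0)--node[above]{$f$}(-1.5,0.8);
\draw[thick] (0,0)--node[above]{$e'$}(1.5,0.8)--node[right]{$e''$}(1.5,-0.8)--node[below]{$e$}(0,0);
\fill (0,0) circle (2pt) node[below=2pt]{$b$};
\fill (1.5,0.8) circle (2pt) node[above]{$c$};
\fill (1.5,-0.8) circle (2pt) node[below]{$d$};
\fill (-1.5,0.8) circle (2pt) node[above]{$x$};
\fill (-1.5,-0.8) circle (2pt) node[below]{$y$};
\draw[thick] (4,-0.8)--node[left]{$f$}(4,0.8)--node[above]{$e'$}(5.6,0.8)--node[right]{$e''$}(5.6,-0.8)--node[below]{$e$}(4,-0.8);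
\fill (4,-0.8) circle (2pt) node[below left]{$b_2$};
\fill (4,0.8) circle (2pt) node[above left]{$b_1$};
\fill (5.6,0.8) circle (2pt) node[above right]{$c_1$};
\fill (5.6,-0.8) circle (2pt) node[below right]{$d$};
\end{tikzpicture}
\caption{Left: a $C_4$-free graph in which $b$ and $c$ are doubled; each solid edge is marked with the triple placed on it, namely $f=\{b_1,b_2,x\}$, $e'=\{b_1,b_2,c_1\}$, $e''=\{c_1,c_2,d\}$, $e=\{b_1,b_2,d\}$. Right: the Berge 4-cycle formed by these triples, which projects to the triangle $bcd$.}
\label{fig:danger}
\end{figure}

The next lemma says that, for triples that respect the edges of $G$ and do not share them, fully covered triangles are the only danger.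

\begin{lemma}[projection lemma]\label{lem:proj}
Let $G$ be a $C_4$-free graph, $B\subseteq V(G)$, and let $\mathcal H$ be a 3-uniform hypergraph on $V_B$ such that
\begin{itemize}
\item[(P1)] for every hyperedge $e$, any two distinct vertices of $\pi(e)$ are adjacent in $G$;
\item[(P2)] every edge of $G$ is covered by at most one hyperedge;
\item[(P3)] every triangle of $G$ with a vertex in $B$ has an edge that no hyperedge covers.
\end{itemize}
Then $\mathcal H$ is $\mathcal{BC}_4$-free.
\end{lemma}

\begin{proof}
Suppose that $v_1,\dots,v_4$ and $e_1,\dots,e_4$ form a Berge 4-cycle, and put $x_i=\pi(v_i)$. Call step $i$ \emph{lazy} if $x_i=x_{i+1}$; then $v_i$ and $v_{i+1}$ are the two copies of a vertex of $B$. If step $i$ is not lazy, then by (P1) $x_ix_{i+1}$ is an edge of $G$, and $e_i$ covers it. The $e_i$ are distinct, so by (P2) different non-lazy steps give different edges. Thus the non-lazy steps, in cyclic order, form a closed walk in $G$ without repeated edges. We go through the number of lazy steps.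

\emph{None.} If $x_1=x_3$, steps 1 and 2 use the same edge, and if $x_2=x_4$, steps 2 and 3 do. So $x_1,\dots,x_4$ are distinct and form a 4-cycle in $G$, which is impossible.

\emph{One}, say step 1. Then $x_1=x_2=b\in B$, and $bx_3$, $x_3x_4$, $x_4b$ are edges covered by $e_2,e_3,e_4$. This contradicts (P3).

\emph{Two.} The closed walk has length 2, so it goes along one edge and returns along the same edge.

\emph{Three}, say steps $1,2,3$. Then $x_1=x_2=x_3=x_4$, so step 4 is lazy as well.

\emph{Four.} The four distinct vertices $v_i$ have the same projection, but a vertex of $G$ has at most two preimages.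
\end{proof}

\begin{remark}
Example~\ref{ex:danger} satisfies (P1) and (P2), since its four triples project onto the four different edges $bx,bc,cd,bd$; so (P3) cannot be dropped. Neither can (P2): if $G$ is a single edge with both ends doubled, the four triples on the four points of $V_B$ satisfy (P1) and (P3), and after naming the points $1,2,3,4$ they form the Berge cycle $12\subseteq123$, $23\subseteq234$, $34\subseteq134$, $41\subseteq124$.
\end{remark}

\subsection*{The two pure constructions}

\emph{Triangles.} Let $B=\emptyset$ and let the hyperedges be the triangles of $G$. Then (P1) holds, (P2) is edge-disjointness, and (P3) is empty. By Lemma~\ref{lem:count} this gives at most $(\frac16+o(1))n^{3/2}$ hyperedges on $n$ vertices.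

\emph{Doubled edges.} Let $G$ be bipartite with parts $A$ and $B$, and take $\{a,b_1,b_2\}$ for every edge $ab$. Each edge is covered once and $G$ has no triangles, so Lemma~\ref{lem:proj} applies. Here $n=|A|+2|B|$. For a prime power $q$ let $A$ and $B$ be two copies of $\mathbb F_q^2$, with $(x,y)\in A$ adjacent to $(m,c)\in B$ if $y=mx+c$. Two points lie on at most one line, so $G$ is $C_4$-free; it has $q^3$ edges and $n=3q^2$, which gives $(n/3)^{3/2}=n^{3/2}/(3\sqrt3)$ hyperedges. No bipartite graph does asymptotically better: Lemma~\ref{lem:count} bounds the number of edges by $|B|\sqrt{|A|}+|A|$, and $|B|^2|A|\le(n/3)^3$ by the inequality of arithmetic and geometric means applied to $|B|,|B|,|A|$.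

Since $\frac1{3\sqrt3}>\frac16$, the constant in \eqref{eq:conj} is the best that either pure construction offers, which makes it a natural guess. But each construction wastes something. The first spends three edges on a hyperedge. The second spends one edge, but its base graph has only $2n/3$ vertices and is bipartite.

\subsection*{The mixed construction}

Example~\ref{ex:gain} suggests keeping a graph rich in triangles and spending two edges of a triangle on two hyperedges whenever the triangle has a doubled vertex. Example~\ref{ex:danger} says that the third edge must be left alone.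

\begin{proposition}\label{prop:mixed}
Let $G$ be a $C_4$-free graph with $t$ triangles, let $B\subseteq V(G)$, and let $t_A$ be the number of triangles inside $A=V(G)\setminus B$. Define $\mathcal H(G,B)$ on $V_B$ by attaching hyperedges to each triangle $T$ of $G$:
\begin{itemize}
\item if $T\subseteq A$, attach the hyperedge $T$;
\item otherwise fix a vertex $b\in T\cap B$, write $T=\{b,x,y\}$, and attach $\{b_1,b_2,x^*\}$ and $\{b_1,b_2,y^*\}$.
\end{itemize}
Then $\mathcal H(G,B)$ is $\mathcal{BC}_4$-free, with $|V(G)|+|B|$ vertices and $2t-t_A$ hyperedges.
\end{proposition}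

\begin{proof}
A hyperedge attached to $T$ projects onto $T$ or onto an edge of $T$, which gives (P1). It covers at least one edge of $T$ and, by edge-disjointness, no edge of another triangle. So hyperedges attached to different triangles are different, and an edge of $T$ can be covered only by hyperedges attached to $T$. If $T\subseteq A$, its edges are covered once. Otherwise the two attached hyperedges cover $bx$ and $by$ respectively, and $xy$ is not covered. This gives (P2) and (P3), and the number of hyperedges is $t_A+2(t-t_A)$. Lemma~\ref{lem:proj} finishes the proof.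
\end{proof}

Suppose that $G$ has $N$ vertices and $(\frac16+o(1))N^{3/2}$ triangles, the most that Lemma~\ref{lem:count} allows. If $|B|=\beta N$ and a fraction $\tau$ of the triangles avoids $B$, then $\mathcal H(G,B)$ has $n=(1+\beta)N$ vertices and its number of hyperedges divided by $n^{3/2}$ is
\begin{equation}\label{eq:ratio}
\frac{2-\tau}{6(1+\beta)^{3/2}}+o(1).
\end{equation}
So for given $\beta$ we want $\tau$ small, and the margin is thin. Take $\beta=\frac14$. If each vertex is put into $B$ independently with probability $\frac14$, the expected fraction of triangles avoiding $B$ is $(\frac34)^3=\frac{27}{64}$. For $\tau=\frac{27}{64}$ the main term of \eqref{eq:ratio} has square $(\frac{101}{384})^2(\frac45)^3=\frac{10201}{288000}$, which is less than $\frac1{27}$ because $10201\cdot27=275427$. We shall reach $\tau=\frac{24}{64}$, which is enough. This needs a graph in which we know where the triangles are.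

\section{A graph whose triangles lie over lines}\label{sec:graph}

From now on $q=2^k$ with $k\ge2$, $F=\mathbb F_q$ and $F^*=F\setminus\{0\}$. In $F$ we have $x+x=0$, and the additive group of $F$ is a vector space of dimension $k$ over $\mathbb F_2$; its subspaces are the subsets that contain $0$ and are closed under addition. A \emph{line} is a 3-element subset of $F^*$ with sum $0$. Distinct $v,w\in F^*$ lie on exactly one line, namely $\{v,w,v+w\}$: here $v+w\ne0$ because $v\ne w$, and $v+w\notin\{v,w\}$ because $v,w\neq0$. Hence there are $(q-1)(q-2)/6$ lines.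

Consider graphs whose vertices are pairs $(v,a)$ of a \emph{label} $v$ and an element $a\in F$, with $(v,a)$ adjacent to $(w,b)$ if $v\ne w$ and $a+b=\varphi(v,w)$ for a symmetric function $\varphi$. A triangle is given by three such equations. In characteristic 2 their left sides add up to $0$, which leaves the condition $\varphi(v,w)+\varphi(w,y)+\varphi(v,y)=0$ on the labels alone. For $\varphi(v,w)=vw$ and nonzero labels it reads $\frac1v+\frac1w+\frac1y=0$ after division by $vwy$, and it becomes linear when the labels are replaced by their inverses. So let $\Gamma$ be the graph on $F^*\times F$ with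
\[
(v,a)\sim(w,b)\iff v\ne w\ \text{ and }\ a+b=\frac1{vw}.
\]
For $v\ne w$, each vertex with label $v$ has exactly one neighbor with label $w$.

\begin{lemma}\label{lem:gamma}
\begin{itemize}
\item[(a)] $\Gamma$ is $C_4$-free.
\item[(b)] The labels of a triangle of $\Gamma$ form a line, and each line is the set of labels of exactly $q$ triangles. So $\Gamma$ has $t=q(q-1)(q-2)/6$ triangles.
\item[(c)] Every edge of $\Gamma$ lies in exactly one triangle.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $(y,c)$ be a common neighbor of distinct vertices $(v,a)$ and $(w,b)$. Adding $a+c=\frac1{vy}$ and $b+c=\frac1{wy}$ gives $a+b=(\frac1v+\frac1w)\frac1y$. If $v=w$ this forces $a=b$, contrary to distinctness. If $v\ne w$, then $\frac1v+\frac1w\ne0$, so the equation determines at most one $y$, and then $c=a+\frac1{vy}$.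

(b) Vertices $(v,a),(w,b),(y,c)$ form a triangle if and only if $v,w,y$ are distinct and
\begin{equation}\label{eq:tri}
a+b=\frac1{vw},\qquad a+c=\frac1{vy},\qquad b+c=\frac1{wy}.
\end{equation}
Adding the three equations gives $0=\frac{v+w+y}{vwy}$, so $\{v,w,y\}$ is a line. Conversely, let $\{v,w,y\}$ be a line and $a\in F$. The first two equations determine $b$ and $c$, and their sum is
\[
b+c=\frac1{vw}+\frac1{vy}=\frac{y+w}{vwy}=\frac{v}{vwy}=\frac1{wy},
\]
which is the third equation. So there is exactly one triangle with labels $v,w,y$ for each $a\in F$.

(c) An edge $(v,a)(w,b)$ lies in the triangle just constructed from the line $\{v,w,v+w\}$ and the element $a$, and in no other triangle by (a).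
\end{proof}

With $N=q(q-1)$ vertices, $\Gamma$ has $(\frac16+o(1))N^{3/2}$ triangles, as assumed in \eqref{eq:ratio}.

\begin{remark}
Characteristic 2 is what makes the labels matter. Over a field of odd order the same rule still defines a $C_4$-free graph (subtract the two equations in (a) instead of adding them), but \eqref{eq:tri} has a unique solution $(a,b,c)$ for any three distinct labels. Every 3-set of labels then carries one triangle, and if a quarter of the labels is doubled, the fraction $\tau$ tends to the losing value $\frac{27}{64}$ whichever labels are chosen.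
\end{remark}

\section{Doubling along a subspace}\label{sec:main}

For $S\subseteq F^*$ let $B=S\times F$ be the set of vertices of $\Gamma$ with label in $S$, and let $A$ be the rest. Let $\lambda(S)$ be the number of lines disjoint from $S$. By Lemma~\ref{lem:gamma}(b),
\begin{equation}\label{eq:ta}
|V_B|=q(q-1+|S|),\qquad t_A=q\,\lambda(S).
\end{equation}
The problem is now about lines: given $|S|$, make $\lambda(S)$ small. A line that meets $S$ in two points gains no more than a line that meets it in one, and every pair of points of $S$ spans a line, so some waste is forced. It is smallest when the pairs are packed three to a line, that is, when $S\cup\{0\}$ is closed under addition.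

\begin{lemma}\label{lem:lines}
Let $S\subseteq F^*$, $S_0=S\cup\{0\}$ and $\sigma=|S_0|$. Then $6\lambda(S)\ge(q-\sigma)(q-2\sigma)$, with equality if $S_0$ is a subspace.
\end{lemma}

\begin{proof}
A line disjoint from $S$ gives six ordered pairs $(v,w)$ of its points, and these are exactly the pairs with $v,w,v+w\notin S_0$ (the condition $v+w\ne0$ gives $v\neq w$). There are $q-\sigma$ choices of $v$. Given $v$, the element $w$ must avoid $S_0\cup(v+S_0)$, a set of at most $2\sigma$ elements. If $S_0$ is a subspace and $v\notin S_0$, then $S_0$ and $v+S_0$ are different cosets and the set has exactly $2\sigma$ elements.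
\end{proof}

Let $U$ be a subspace of $F$ with $|U|=u$ and take $S=U\setminus\{0\}$. By Proposition~\ref{prop:mixed}, Lemma~\ref{lem:gamma}, \eqref{eq:ta} and Lemma~\ref{lem:lines}, $\mathcal H(\Gamma,B)$ is $\mathcal{BC}_4$-free and has
\begin{equation}\label{eq:sub}
q(q+u-2)\ \text{ vertices},\qquad \frac{q(q-1)(q-2)}3-\frac{q(q-u)(q-2u)}6\ \text{ hyperedges}.
\end{equation}

\begin{example}
Let $q=8$ and $U=\{0,1\}$. The graph $\Gamma$ has $56$ vertices and $56$ triangles, eight over each of the seven lines on the seven labels. We double the eight vertices with label $1$. The other six labels split into three pairs $\{v,v+1\}$, so three lines contain $1$ and four do not. The $24$ triangles over the former carry two hyperedges each, and the $32$ triangles over the latter carry one. This gives $80=h_8$ hyperedges on $64=n_8$ vertices: eight new vertices have bought $24$ hyperedges.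
\end{example}

If $u=\beta q$ with $\beta=2^{-j}$ fixed and $q\to\infty$, then $\tau\to(1-\beta)(1-2\beta)=1-3\beta+2\beta^2$, and \eqref{eq:ratio} tends to $g(\beta)$, where
\begin{equation}\label{eq:g}
g(\beta)=\frac{1/6+\beta/2-\beta^2/3}{(1+\beta)^{3/2}}.
\end{equation}
The numerator equals $\frac13,\frac{13}{48},\frac{43}{192}$ at $\beta=\frac12,\frac14,\frac18$. Comparing squares with $\frac1{27}$,
\begin{equation}\label{eq:values}
g(\tfrac12)^2=\tfrac{8}{243}<\tfrac{9}{243},\qquad g(\tfrac14)^2=\tfrac{169}{4500}>\tfrac{169}{4563},\qquad g(\tfrac18)^2=\tfrac{1849}{52488}<\tfrac{1944}{52488},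
\end{equation}
where each right side equals $\frac1{27}$. So codimension 2, where $\tau\to\frac34\cdot\frac12=\frac{24}{64}$, is the case to take.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $U$ be a subspace of codimension 2, so $u=q/4$; the assumption $k\ge3$ only makes the doubled set nonempty. By \eqref{eq:sub} the hypergraph $\mathcal H(\Gamma,B)$ has $q(\frac{5q}4-2)=n_q$ vertices and
\[
q\Bigl(\frac{q^2}3-q+\frac23\Bigr)-\frac q6\cdot\frac{3q}4\cdot\frac q2=q\Bigl(\frac{16-3}{48}\,q^2-q+\frac23\Bigr)=h_q
\]
hyperedges, and it is $\mathcal{BC}_4$-free. Thus $\operatorname{ex}_3(n_q,\mathcal{BC}_4)\ge h_q$, and as $k\to\infty$,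
\[
\frac{h_q}{n_q^{3/2}}\ \longrightarrow\ \frac{13/48}{(5/4)^{3/2}}=\frac{13}{48}\cdot\frac8{5\sqrt5}=\frac{13}{30\sqrt5}=g(\tfrac14).
\]
This exceeds $\frac1{3\sqrt3}$ by \eqref{eq:values}, whereas \eqref{eq:conj} would force the limit superior to equal $\frac1{3\sqrt3}$.
\end{proof}

\section{Intervals of $n$}\label{sec:intervals}

The construction exists only for powers of 2. To reach nearby values of $n$ we add isolated vertices or delete vertices at random; both operations preserve $\mathcal{BC}_4$-freeness, and both lose a small constant factor that the margin in Theorem~\ref{thm:main} can absorb.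

\begin{proof}[Proof of Theorem~\ref{thm:intervals}]
Put $\rho(n)=3\sqrt3\,\operatorname{ex}_3(n,\mathcal{BC}_4)/n^{3/2}$ and $\kappa_q=3\sqrt3\,h_q/n_q^{3/2}$. By the proof of Theorem~\ref{thm:main}, $\kappa_q^2\to27\cdot\frac{169}{4500}=1.014$. We need $\rho(n)^2\ge1.0005^2$, and $1.0005^2<1.0011$.

Let $n_q\le n\le1.004\,n_q$. Adding isolated vertices gives $\operatorname{ex}_3(n,\mathcal{BC}_4)\ge h_q$, so $\rho(n)^2\ge\kappa_q^2(n_q/n)^3\ge\kappa_q^2/1.004^3$. Since $1.004^3<1.01205$, the limit of this bound exceeds $1.014/1.01205>1.0019$.

Let $0.996\,n_q\le n\le n_q$. Choose a uniformly random $n$-element set of vertices of the hypergraph of Theorem~\ref{thm:main}. A given hyperedge lies inside it with probability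
\[
\frac{n(n-1)(n-2)}{n_q(n_q-1)(n_q-2)}\ \ge\ \Bigl(1-\frac2n\Bigr)^3\Bigl(\frac n{n_q}\Bigr)^3,
\]
so some $n$-set spans at least $h_q$ times this many hyperedges. Hence
\[
\rho(n)^2\ \ge\ \kappa_q^2\Bigl(1-\frac2n\Bigr)^6\Bigl(\frac n{n_q}\Bigr)^3\ \ge\ \kappa_q^2\Bigl(1-\frac2{0.996\,n_q}\Bigr)^6\,0.996^3.
\]
Since $0.996^3>0.988$, the limit of this bound exceeds $1.014\cdot0.988>1.0018$. In both cases the bound does not depend on $n$, so the inequality holds for all $k\ge k_0$.

For the density, let $I_k$ be the set of integers in $[0.996\,n_q,1.004\,n_q]$. These sets are pairwise disjoint, because $n_{2q}=5q^2-4q\ge4n_q$. The sum $\sum_{n\in I_k}\frac1n$ tends to $\delta=\log\frac{1.004}{0.996}>0$, so it is at least $\delta/2$ for all $k\ge k_1$, where we take $k_1\ge k_0$. As $1.004\,n_q<4^{k+1}$, we have $I_k\subseteq[1,x]$ whenever $k\le\log_4x-1$. So the union of the $I_k$ over $k\ge k_1$ has lower logarithmic density at least $\delta/(2\log4)$.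
\end{proof}

\section{The limit of the method}\label{sec:limit}

One may try to improve Theorem~\ref{thm:main} by doubling a different set of labels, or by covering all three edges of some triangles: the projection lemma gives a sufficient condition only. The next theorem bounds what can be gained. It concerns hypergraphs built over $\Gamma$ and says nothing about $\operatorname{ex}_3(n,\mathcal{BC}_4)$ itself.

\begin{theorem}\label{thm:limit}
Let $S\subseteq F^*$ be arbitrary, $|S|=\beta q$, let $B=S\times F$, $A=V(\Gamma)\setminus B$ and $n=|V_B|=(1+\beta)q^2-q$. Let $\mathcal H$ be a $\mathcal{BC}_4$-free hypergraph on $V_B$ each of whose hyperedges has one of the forms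
\begin{itemize}
\item[(i)] $\{a,b_1,b_2\}$ for an edge $ab$ of $\Gamma$ with $a\in A$, $b\in B$;
\item[(ii)] a triangle of $\Gamma$ inside $A$;
\item[(iii)] $\{b_1,b_2,c_1\}$ for an edge $bc$ of $\Gamma$ with $b,c\in B$,
\end{itemize}
and suppose that each edge of $\Gamma$ inside $B$ is the projection of at most one hyperedge. Then
\[
|E(\mathcal H)|\le\Bigl(\frac16+\frac\beta2-\frac{\beta^2}3\Bigr)q^3+O(q^2)
\]
with an absolute implied constant. Consequently, with $g$ as in \eqref{eq:g} and $q\to\infty$,
\[
|E(\mathcal H)|\le\Bigl(\max_{0\le\beta\le1}g(\beta)+o(1)\Bigr)n^{3/2}.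
\]
The maximum is attained at $\beta_0=\frac{\sqrt{145}-11}4\approx0.2604$ and equals $0.19382\ldots$. The hypergraphs of Theorem~\ref{thm:main} are of this kind, with $\beta\to\frac14$, and attain $g(\frac14)=\frac{13}{30\sqrt5}=0.19379\ldots$ in the limit.
\end{theorem}

Every hyperedge of $\mathcal H$ projects onto an edge or a triangle of $\Gamma$, so by Lemma~\ref{lem:gamma}(c) its projection lies in exactly one triangle $T$; we say that $T$ \emph{carries} the hyperedge. A triangle inside $A$ carries at most one hyperedge, namely itself. A triangle that meets $B$ carries only hyperedges of forms (i) and (iii), at most one for each of its edges: form (i) is determined by the edge, and for form (iii) this is the hypothesis. Call a triangle \emph{full} if it carries three hyperedges. Full triangles are the only way to beat the count $2t-t_A$ of Proposition~\ref{prop:mixed}, and the configuration of Example~\ref{ex:danger} shows that they are rare.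

\begin{lemma}\label{lem:full}
There are at most $|B|$ full triangles.
\end{lemma}

\begin{proof}
Let $T$ be full, so that each edge of $T$ is the projection of a hyperedge of form (i) or (iii). Let $e$ be one of them. It contains both copies of some $b\in T\cap B$. Write $T=\{b,c,d\}$ with $\pi(e)=\{b,d\}$, and let $e',e''$ be the hyperedges with projections $\{b,c\}$ and $\{c,d\}$. A hyperedge of form (i) or (iii) with projection $\{x,y\}$ contains $x^*$ and $y^*$; this is where it matters that form (iii) always uses the first copy $c_1$. Hence $\{b_1,c^*\}\subseteq e'$, $\{c^*,d^*\}\subseteq e''$ and $\{d^*,b_2\}\subseteq e$.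

Suppose that a hyperedge $f\notin\{e,e'\}$ contains $b_1$ and $b_2$. Then $f\ne e''$, because $e''$ contains no copy of $b$, and the vertices $b_2,b_1,c^*,d^*$ with the hyperedges $f,e',e'',e$ form a Berge 4-cycle. So every hyperedge that contains $b_1$ and $b_2$ is $e$ or $e'$, and is therefore carried by $T$.

Assign this vertex $b$ to $T$. If $b$ were also assigned to a full triangle $T'$, some hyperedge carried by $T'$ would contain $b_1$ and $b_2$, and it would be carried by $T$ too; so $T'=T$. The assignment is injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]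
Summing over triangles, with Lemma~\ref{lem:full},
\[
|E(\mathcal H)|\le t_A+2(t-t_A)+|B|\le\frac{q^3}3-t_A+q^2.
\]
Lemma~\ref{lem:lines} with $\sigma=\beta q+1$ gives
\[
6\lambda(S)\ge q^2-3\sigma q+2\sigma^2\ge(1-3\beta+2\beta^2)q^2-3q,
\]
and $t_A=q\lambda(S)$ by \eqref{eq:ta}. Therefore
\[
|E(\mathcal H)|\le\Bigl(\frac13-\frac{1-3\beta+2\beta^2}6\Bigr)q^3+\frac32q^2=g(\beta)\,(1+\beta)^{3/2}q^3+\frac32q^2,
\]
which is the first bound. Since $(1+\beta)q^2=n+q$ and $n\ge q^2-q$, we have $(1+\beta)^{3/2}q^3=(1+O(1/q))\,n^{3/2}$ and $q^2=O(n^{3/2}/q)$ uniformly in $S$. So $|E(\mathcal H)|\le(g(\beta)+O(1/q))\,n^{3/2}$, and the second bound follows.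

Differentiating \eqref{eq:g}, we find that $(1+\beta)^{5/2}g'(\beta)$ equals
\[
\Bigl(\frac12-\frac{2\beta}3\Bigr)(1+\beta)-\frac32\Bigl(\frac16+\frac\beta2-\frac{\beta^2}3\Bigr)=\frac{3-11\beta-2\beta^2}{12}.
\]
The right side is decreasing on $[0,1]$, positive at $0$ and negative at $1$. So $g$ increases up to the positive root $\beta_0=\frac{\sqrt{145}-11}4$ of $2\beta^2+11\beta-3$ and decreases after it. At $\beta_0$ the left side vanishes, so the numerator of $g$ equals $\frac19(3-4\beta_0)(1+\beta_0)$, and
\[
g(\beta_0)=\frac{3-4\beta_0}{9\sqrt{1+\beta_0}}=\frac{2\,(14-\sqrt{145})}{9\sqrt{\sqrt{145}-7}}=0.19382\ldots.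
\]

Finally, for any $S$ the hyperedges of $\mathcal H(\Gamma,B)$ are triangles inside $A$ or triples $\{b_1,b_2,x^*\}$, which have form (i) or (iii), and they satisfy (P2). So the hypergraphs of Theorem~\ref{thm:main} satisfy the hypotheses, with $\beta=\frac14-\frac1q$, and their limit $g(\frac14)$ was computed in Section~\ref{sec:main}.
\end{proof}

\begin{remark}
Since $g$ increases on $[0,\beta_0]$ and decreases on $[\beta_0,1]$, we have $g(2^{-j})\le g(\frac18)$ for $j\ge3$ and $g(1)\le g(\frac12)$. By \eqref{eq:values}, codimension 2 is therefore the only fixed codimension for which doubling along a subspace beats $\frac1{3\sqrt3}$. It succeeds because $\frac14$ is both a possible density of a subspace and close to $\beta_0$.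
\end{remark}

\begin{thebibliography}{1}

\bibitem{schedule}
\emph{Preliminary Schedule},
\texttt{https://www.renyi.hu/\textasciitilde emlektab/emlektabla10problems.pdf}.

\end{thebibliography}
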